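\title{Short cycles in bipartite Eulerian digraphs}

\begin{abstract}
We prove that for every $k\ge 1$ a bipartite Eulerian digraph with parts of sizes $m$ and $n$ and more than $2mn/(k+1)$ arcs contains a directed cycle of length at most $2k$, which confirms a conjecture stated for $k\ge2$. The bound follows from a stronger inequality for the sum of the squares of the degrees in one part. It is sharp, and for $k\ge2$ the extremal digraphs are exactly the balanced blow-ups of the directed cycle of length $2k+2$. The proof follows the growth of in-balls and out-balls along a random path of length two; each of the two growth estimates carries an error term, and the two error terms cancel.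
\end{abstract}

\section{The problem and the results}\label{sec:intro}

How many arcs can a bipartite digraph have if it contains no short directed cycle? Without a further hypothesis the answer does not depend on what ``short'' means: orienting every edge of the complete bipartite graph $K_{m,n}$ from one part to the other gives $mn$ arcs and no cycle at all. This digraph avoids cycles by sending all arcs one way. We study digraphs in which that is impossible because as many arcs enter each vertex as leave it.

Digraphs are finite, with no loops and at most one arc from $u$ to $v$ for each ordered pair $(u,v)$; we write $u\to v$ for such an arc. Both $u\to v$ and $v\to u$ may be present, and then they form a cycle of length $2$. Walks, paths and cycles are directed. The sets of out-neighbors and in-neighbors of $u$ are $N^+(u)$ and $N^-(u)$. A digraph is \emph{Eulerian} if $|N^+(u)|=|N^-(u)|$ for every vertex $u$; this common value is the \emph{degree} $d(u)$. Connectivity is not assumed. Throughout, $G=(V,E)$ is an Eulerian digraph that is \emph{bipartite} with parts $A$ and $B$, where $|A|=m\ge1$ and $|B|=n\ge1$: every arc has one end in each part, so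 every cycle has even length. Let $e$ be the number of arcs from $A$ to $B$. Counting these arcs by their tails gives $e=\sum_{a\in A}d(a)$, counting them by their heads gives $e=\sum_{b\in B}d(b)$, and the last sum also counts the arcs from $B$ to $A$ by their tails. Hence
\begin{equation}\label{eq:e}
|E|=2e,\qquad e=\sum_{a\in A}d(a)=\sum_{b\in B}d(b).
\end{equation}

How large can $|E|$ be if $G$ has no cycle of length at most $2k$? For $k=1$ each of the $mn$ pairs $\{a,b\}$ carries at most one arc, so $|E|\le mn$. For larger $k$, a natural way to build a dense digraph without short cycles is to start from a long cycle and replace its vertices by sets. A \emph{blow-up of the cycle $C_{2k+2}$} has partitions $A=A_1\sqcup\dots\sqcup A_{k+1}$ and $B=B_1\sqcup\dots\sqcup B_{k+1}$ into nonempty classes, and its arcs are exactly all arcs from $A_i$ to $B_i$ and all arcs from $B_i$ to $A_{i+1}$, with indices modulo $k+1$. Each arc advances one step in the cyclic sequence $A_1,B_1,\dots,A_{k+1},B_{k+1}$, so the length of every cycle is a positive multiple of $2k+2$. A vertex of $A_i$ has in-degree $|B_{i-1}|$ and out-degree $|B_i|$, and a vertex of $B_i$ has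 in-degree $|A_i|$ and out-degree $|A_{i+1}|$. A blow-up is therefore Eulerian exactly when it is \emph{balanced}, that is, when $|A_i|=m/(k+1)$ and $|B_i|=n/(k+1)$ for all $i$, and then
\begin{equation}\label{eq:blowup}
|E|=(2k+2)\cdot\frac{m}{k+1}\cdot\frac{n}{k+1}=\frac{2mn}{k+1}.
\end{equation}
For $k=1$ this is the bound $mn$ found above, and one is led to guess that $2mn/(k+1)$ is an upper bound for every $k$. The two standing hypotheses are needed for such a bound. The blow-up with $|A_1|=m-k$, $|B_1|=n-k$ and all other classes of size one is strongly connected but not Eulerian, and its $(m-k)(n-k)$ arcs from $A_1$ to $B_1$ already exceed $2mn/(k+1)$ when $k\ge 2$ and $m,n$ are large. If multiple arcs were allowed, repeating each arc of $C_{2k+2}$ the same number of times would give arbitrarily many arcs.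

The guess is Conjecture~2 of \cite{source}: \emph{for every integer $k\ge2$, a bipartite Eulerian digraph with parts of sizes $m$ and $n$ and more than $2mn/(k+1)$ arcs contains a cycle of length at most $2k$.} A weaker form of the case $k=2$ is known: more than $(\sqrt{17}-1)mn/4\approx0.78\,mn$ arcs force a cycle of length at most $4$, where the conjecture asks for $2mn/3$. We prove the conjecture in a stronger form that involves the degree sequence.

\begin{theorem}\label{thm:main}
Let $k\ge1$ and suppose that $G$ has no cycle of length at most $2k$. Then
\[
(k+1)\sum_{b\in B}d(b)^2\le m\,e,\qquad (k+1)\sum_{a\in A}d(a)^2\le n\,e .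
\]
Consequently $|E|=2e\le 2mn/(k+1)$.
\end{theorem}

\begin{theorem}\label{thm:extremal}
Let $k\ge2$ and suppose that $G$ has no cycle of length at most $2k$. Then $|E|=2mn/(k+1)$ if and only if $k+1$ divides both $m$ and $n$ and $G$ is the balanced blow-up of $C_{2k+2}$.
\end{theorem}

\begin{corollary}\label{cor:girth}
If $G$ has at least one arc, then $G$ contains a cycle of length at most $4mn/|E|$.
\end{corollary}

The head of a uniformly random arc from $A$ to $B$ equals $b$ with probability $d(b)/e$. The first inequality of Theorem~\ref{thm:main} thus says that the head of a random arc has expected degree at most $m/(k+1)$, which is the degree of every vertex of $B$ in the balanced blow-up. This is more than a bound on $|E|$: after adding isolated vertices to the part $B$ of a balanced blow-up the first inequality is still an equality, while $|E|<2mn/(k+1)$. The bound $m/(k+1)$ holds only on average, as the following example shows, so some averaging must enter the proof.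

\begin{example}\label{ex:pointwise}
Let $k\ge2$ and $t\ge2$. Take $t$ copies of $C_{2k+2}$, each with vertices numbered $0,1,\dots,2k+1$ along the cycle, and for each $i\in\{0,3,5,\dots,2k-1\}$ identify the $t$ vertices numbered $i$. No two of these numbers are cyclically consecutive, so no multiple arc arises. The result is an arc-disjoint union of cycles, hence Eulerian, and every arc raises the number by one modulo $2k+2$, so no cycle is shorter than $2k+2$. With $A$ the set of odd-numbered vertices we have $m=2t+k-1$, and the vertex $0\in B$ has degree $t>m/(k+1)$.
\end{example}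

Section~\ref{sec:small} proves the case $k=2$ for digraphs with constant degree in each part, where the main idea is already visible. Section~\ref{sec:growth} proves Theorem~\ref{thm:main} and Corollary~\ref{cor:girth}, and Section~\ref{sec:extremal} proves Theorem~\ref{thm:extremal}.

We write $\operatorname{dist}(u,v)$ for the length of a shortest path from $u$ to $v$, with $\operatorname{dist}(u,u)=0$ and $\operatorname{dist}(u,v)=\infty$ if there is no such path. A \emph{$2$-path} always means a walk $v\to w\to x$ with $v,x\in B$ and $w\in A$. Two standard facts are used. First, a closed walk $u_0\to u_1\to\dots\to u_\ell=u_0$ with $\ell\ge1$ contains a cycle of length at most $\ell$: take $i<j$ with $u_i=u_j$ and $j-i$ minimal. So a digraph without cycles of length at most $2k$ has no closed walk of positive length at most $2k$. Second, by the Cauchy--Schwarz inequality, $(x_1+\dots+x_n)^2\le n(x_1^2+\dots+x_n^2)$ for real $x_i$, with equality only if all $x_i$ are equal.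

\section{Cycles of length at most four in the regular case}\label{sec:small}

Let $k=2$, and suppose that every vertex of $B$ has degree $d\ge1$ and every vertex of $A$ has degree $c\ge1$. The first inequality of Theorem~\ref{thm:main} then reads $3d\le m$, and one would like to exhibit three disjoint subsets of $A$ of size $d$.

In the balanced blow-up of $C_6$, the three classes of $A$ are seen from any $2$-path $v\to w\to x$ as $N^+(x)$, $N^-(x)$ and $N^-(v)$. In general these three sets have size $d$, and $N^+(x)$ is disjoint from the other two: a common vertex $y$ would close the walk $x\to y\to x$ or the walk $x\to y\to v\to w\to x$. The difficulty is the remaining pair. A vertex $y\in N^-(x)\cap N^-(v)$ gives a path $y\to v\to w\to x$ together with the shortcut $y\to x$, and this configuration contains no cycle.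

The overlap cannot be excluded, so we look for a gain to set against it. Replace $N^-(v)$ by the larger set
\[
J=\{y\in A:\operatorname{dist}(y,w)\le2\}.
\]
It is still disjoint from $N^+(x)$, because $x\to y$, a path of length at most $2$ from $y$ to $w$, and $w\to x$ form a closed walk of length at most $4$. It contains $N^-(v)$, and it contains $J\cap N^+(v)$, which is disjoint from $N^-(v)$ since there is no cycle of length $2$. Thus $|J|\ge d+|J\cap N^+(v)|$, and
\begin{equation}\label{eq:small}
m\ \ge\ |N^+(x)|+|N^-(x)\cup J|\ \ge\ 3d+|J\cap N^+(v)|-|J\cap N^-(x)| .
\end{equation}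
The gain and the loss have the same shape. Call an ordered pair $(y,z)\in A\times A$ \emph{close} if $\operatorname{dist}(y,z)\le 2$. The gain counts the out-neighbors $y$ of $v$ with $(y,w)$ close, and $w$ is itself an out-neighbor of $v$; the loss counts the in-neighbors $y$ of $x$ with $(y,w)$ close, and $w$ is itself an in-neighbor of $x$. Let $q^+$ be the number of triples $(b,y,z)$ with $b\in B$, $y,z\in N^+(b)$ and $(y,z)$ close, and let $q^-$ be the same count with $N^-(b)$ in place of $N^+(b)$.

Sum \eqref{eq:small} over all $2$-paths, of which there are $ec$. The gain depends only on the arc $v\to w$, which lies on $c$ of them, so the gains add up to $cq^+$. The loss depends only on the arc $w\to x$, which also lies on $c$ of them, so the losses add up to $cq^-$. Dividing by $ec$, we get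
\[
m\ \ge\ 3d+\frac{q^+-q^-}{e}.
\]
Now reverse all arcs of $G$. The hypotheses and the numbers $m,d,e$ are preserved. The sets $N^+(b)$ and $N^-(b)$ are exchanged, and $(y,z)$ is close after the reversal exactly when $(z,y)$ was close before, so $q^+$ and $q^-$ are exchanged. Hence also $m\ge3d+(q^--q^+)/e$, and the sum of the two inequalities gives $m\ge 3d$.

Two things change in the general case. When the degrees vary, the $2$-paths must be weighted so that the arcs $v\to w$ and the arcs $w\to x$ are still counted evenly. When $k>2$, the step must be repeated at larger distances, each time with a new difference $q^+-q^-$, and nothing in the argument relates the signs of these differences; so we carry the in-direction and the out-direction along together and let the errors cancel at each step.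

\section{Growth of in-balls and out-balls}\label{sec:growth}

For $b\in B$ and $j\ge1$ define the \emph{in-ball} and the \emph{out-ball}
\[
I_j(b)=\{a\in A:\operatorname{dist}(a,b)\le 2j-1\},\qquad O_j(b)=\{a\in A:\operatorname{dist}(b,a)\le 2j-1\}.
\]
Thus $I_1(b)=N^-(b)$ and $O_1(b)=N^+(b)$. In the balanced blow-up of $C_{2k+2}$, for $b\in B_i$ and $j\le k+1$, the in-ball $I_j(b)$ is the union of the $j$ classes $A_i,A_{i-1},\dots,A_{i-j+1}$, so it grows by $d(b)$ at each step; the out-ball grows at the same rate. We show that in every $G$ without short cycles the two balls together grow at least this fast on average. The absence of short cycles enters only through the following lemma, which serves both to make the balls grow and to bound their final size.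

\begin{lemma}\label{lem:disjoint}
Let $j\ge1$ and suppose that $G$ has no cycle of length at most $2j$. Then $I_j(b)\cap N^+(b)=\emptyset$ and $O_j(b)\cap N^-(b)=\emptyset$ for every $b\in B$.
\end{lemma}

\begin{proof}
If $a\in I_j(b)\cap N^+(b)$, the arc $b\to a$ followed by a shortest path from $a$ to $b$ is a closed walk of positive length at most $2j$. If $a\in O_j(b)\cap N^-(b)$, so is a shortest path from $b$ to $a$ followed by the arc $a\to b$.
\end{proof}

\subsection*{The random $2$-path}

Assume $e>0$. The growth step compares the ball at one end of a $2$-path $v\to w\to x$ with the ball at the other end. To iterate the comparison, we need an average over $2$-paths in which $v$ and $x$ have the same distribution; for the error terms to be $q^+$ and $q^-$, we need each of the two arcs to be uniformly distributed. Both requirements are met by choosing an arc $v\to w$ from $B$ to $A$ uniformly at random and then $x$ uniformly from $N^+(w)$, which is nonempty because $d(w)=|N^-(w)|\ge1$. This \emph{random $2$-path} equals a given $2$-path $v\to w\to x$ with probability $1/(e\,d(w))>0$. Let $\mu(b)=d(b)/e$ for $b\in B$; by \eqref{eq:e}, $\mu$ is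 a probability distribution on $B$.

\begin{lemma}\label{lem:random}
In the random $2$-path $v\to w\to x$, the arc $v\to w$ is uniform among the $e$ arcs from $B$ to $A$, the arc $w\to x$ is uniform among the $e$ arcs from $A$ to $B$, and each of $v$ and $x$ has distribution $\mu$.
\end{lemma}

\begin{proof}
The first statement holds by construction. A given arc $w\to x$ lies on $|N^-(w)|=d(w)$ of the $2$-paths, each of probability $1/(e\,d(w))$, so it has probability $1/e$. A vertex $b\in B$ is the tail of $|N^+(b)|=d(b)$ arcs and the head of $|N^-(b)|=d(b)$ arcs, so $v=b$ and $x=b$ both have probability $d(b)/e$.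
\end{proof}

This lemma is where the Eulerian hypothesis does its work: at the vertices of $A$ it makes the second arc uniform, and at the vertices of $B$ it makes the two ends equally distributed. Put
\[
\delta=\sum_{b\in B}\mu(b)\,d(b)=\frac1e\sum_{b\in B}d(b)^2,\qquad s_j=\sum_{b\in B}\mu(b)\bigl(|I_j(b)|+|O_j(b)|\bigr).
\]
Then $s_1=2\delta$, and the first inequality of Theorem~\ref{thm:main} is $(k+1)\delta\le m$.

\subsection*{The growth step}

\begin{lemma}\label{lem:growth}
Let $e>0$ and $j\ge1$, and suppose that $G$ has no cycle of length at most $2j$. Then
\[
s_{j+1}\ge s_j+2\delta .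
\]
If equality holds, then for every arc $w\to x$ from $A$ to $B$, every $y\in A$ with $\operatorname{dist}(w,y)\le 2j$ lies in $O_j(x)\cup N^-(x)$.
\end{lemma}

\begin{proof}
Call $(y,z)\in A\times A$ \emph{close} if $\operatorname{dist}(y,z)\le 2j$. Fix a $2$-path $v\to w\to x$. The balls at $v$ and at $x$ are compared through the balls at the middle vertex,
\[
J=\{y\in A:(y,w)\text{ is close}\},\qquad K=\{y\in A:(w,y)\text{ is close}\}.
\]

\emph{In-balls.} Since $w\to x$, every $y\in J$ has $\operatorname{dist}(y,x)\le 2j+1$, so $I_{j+1}(x)\supseteq N^-(x)\cup J$. Since $v\to w$, every $y\in I_j(v)$ has $\operatorname{dist}(y,w)\le 2j$, so $I_j(v)\subseteq J$; and $I_j(v)$ is disjoint from $J\cap N^+(v)$ by Lemma~\ref{lem:disjoint}. Therefore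
\[
|I_{j+1}(x)|\ge d(x)+|J|-|J\cap N^-(x)|,\qquad |J|\ge|I_j(v)|+|J\cap N^+(v)|,
\]
and so
\begin{equation}\label{eq:in}
|I_{j+1}(x)|\ \ge\ d(x)+|I_j(v)|+|J\cap N^+(v)|-|J\cap N^-(x)|.
\end{equation}

\emph{Out-balls.} Since $v\to w$, we have $O_{j+1}(v)\supseteq N^+(v)\cup K$. Since $w\to x$, we have $O_j(x)\subseteq K$; and $O_j(x)$ is disjoint from $K\cap N^-(x)$ by Lemma~\ref{lem:disjoint}. Therefore
\begin{equation}\label{eq:K}
|O_{j+1}(v)|\ge d(v)+|K|-|K\cap N^+(v)|,\qquad |K|\ge|O_j(x)|+|K\cap N^-(x)|,
\end{equation}
and so
\begin{equation}\label{eq:out}
|O_{j+1}(v)|\ \ge\ d(v)+|O_j(x)|+|K\cap N^-(x)|-|K\cap N^+(v)|.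
\end{equation}

\emph{The error terms} (Figure~\ref{fig:errors}). Let $q^+$ be the number of triples $(b,y,z)$ with $b\in B$, $y,z\in N^+(b)$ and $(y,z)$ close, and let $q^-$ be the number of triples $(b,y,z)$ with $b\in B$, $y,z\in N^-(b)$ and $(y,z)$ close. The quantities $|J\cap N^+(v)|$ and $|K\cap N^+(v)|$ depend only on the arc $v\to w$. Summed over all arcs $v\to w$ from $B$ to $A$, the first counts the triples $(v,y,w)$ with $y,w\in N^+(v)$ and $(y,w)$ close, and the second counts the triples $(v,w,y)$ with $w,y\in N^+(v)$ and $(w,y)$ close. Both counts equal $q^+$. The quantities $|J\cap N^-(x)|$ and $|K\cap N^-(x)|$ depend only on the arc $w\to x$. Summed over all arcs $w\to x$ from $A$ to $B$, they count the triples $(x,y,w)$ with $y,w\in N^-(x)$ and $(y,w)$ close, and the triples $(x,w,y)$ with $w,y\in N^-(x)$ and $(w,y)$ close. Both counts equal $q^-$. As both arcs of the random $2$-path are uniform (Lemma~\ref{lem:random}),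
\[
\mathbb E|J\cap N^+(v)|=\mathbb E|K\cap N^+(v)|=\frac{q^+}{e},\qquad \mathbb E|J\cap N^-(x)|=\mathbb E|K\cap N^-(x)|=\frac{q^-}{e}.
\]

\emph{Averaging.} Take expectations in \eqref{eq:in} and \eqref{eq:out}. Since $v$ and $x$ both have distribution $\mu$,
\begin{align*}
\sum_{b\in B}\mu(b)|I_{j+1}(b)|&\ \ge\ \delta+\sum_{b\in B}\mu(b)|I_j(b)|+\frac{q^+-q^-}{e},\\
\sum_{b\in B}\mu(b)|O_{j+1}(b)|&\ \ge\ \delta+\sum_{b\in B}\mu(b)|O_j(b)|+\frac{q^--q^+}{e}.
\end{align*}
Adding the two lines gives $s_{j+1}\ge s_j+2\delta$.

\emph{Equality.} Every $2$-path has positive probability, so if $s_{j+1}=s_j+2\delta$, then every inequality above is an equality on every $2$-path. An arc $w\to x$ from $A$ to $B$ lies on a $2$-path because $|N^-(w)|=d(w)\ge1$. Equality in the second inequality of \eqref{eq:K} says that the disjoint subsets $O_j(x)$ and $K\cap N^-(x)$ of $K$ cover $K$, which is the last claim.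
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,
  pa/.style={circle,draw,fill=gray!25,minimum size=6mm,inner sep=0pt},
  pb/.style={circle,draw,minimum size=6mm,inner sep=0pt}]
\foreach \s/\t/\l/\r/\n in {0/{->}/gain/loss/in-balls, 5.5/{<-}/loss/gain/out-balls}{
  \node[pb] (v) at (\s,0) {$v$};
  \node[pa] (w) at (\s+1.8,0) {$w$};
  \node[pb] (x) at (\s+3.6,0) {$x$};
  \node[pa,label=above:\l] (y) at (\s+0.7,1.4) {$y$};
  \node[pa,label=above:\r] (z) at (\s+2.9,1.4) {$y'$};
  \draw[->] (v)--(w); \draw[->] (w)--(x); \draw[->] (v)--(y); \draw[->] (z)--(x);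
  \node at (\s+1.8,-0.7) {\n};
  \ifnum\pdfstrcmp{\l}{gain}=0
    \draw[->,dashed] (y)--(w); \draw[->,dashed] (z)--(w);
  \else
    \draw[->,dashed] (w)--(y); \draw[->,dashed] (w)--(z);
  \fi
}
\end{tikzpicture}
\caption{The error terms in the growth step along a $2$-path $v\to w\to x$. Shaded vertices lie in $A$, and a dashed arrow is a path of length at most $2j$ (possibly $0$). Two out-neighbors $y,w$ of $v$ joined by a dashed arrow are a gain for the in-balls and a loss for the out-balls; two in-neighbors $y',w$ of $x$ joined by a dashed arrow are a loss for the in-balls and a gain for the out-balls. Summed over all arcs, each of the two configurations is counted equally often on the left and on the right.}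
\label{fig:errors}
\end{figure}

\begin{remark}\label{rem:sign}
The error $q^+-q^-$ can have either sign, so this argument needs both directions. Let $G$ be the union of the cycles $v\to a_1\to b_1\to a_2\to b_2\to a_3\to v$ and $v\to a_2\to b_3\to a_4\to v$, with $A=\{a_1,\dots,a_4\}$ and $j=1$. The triples with $y=z$ contribute $e=5$ to each of $q^+$ and $q^-$. The only vertex of $B$ of degree above one is $v$, with $N^+(v)=\{a_1,a_2\}$ and $N^-(v)=\{a_3,a_4\}$, and among pairs of distinct vertices inside one of these sets only $(a_1,a_2)$ is close. Thus $q^+=6$ and $q^-=5$, and reversing all arcs exchanges the two values.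
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $e=0$ there is nothing to prove, so let $e>0$. Lemma~\ref{lem:growth} applies for $j=1,\dots,k-1$, and $s_1=2\delta$, so $s_k\ge 2k\delta$. Lemma~\ref{lem:disjoint} with $j=k$ gives $|I_k(b)|\le m-d(b)$ and $|O_k(b)|\le m-d(b)$ for all $b\in B$, so $s_k\le 2m-2\delta$. Hence
\begin{equation}\label{eq:chain}
2k\delta\ \le\ s_k\ \le\ 2m-2\delta ,
\end{equation}
that is, $(k+1)\delta\le m$. Multiplying by $e$ gives the first inequality. The second follows by exchanging the roles of $A$ and $B$, which by \eqref{eq:e} leaves $e$ unchanged. Finally, by \eqref{eq:e} and the Cauchy--Schwarz inequality,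
\begin{equation}\label{eq:cs}
(k+1)\frac{e^2}{n}\ \le\ (k+1)\sum_{b\in B}d(b)^2\ \le\ me ,
\end{equation}
so $e\le mn/(k+1)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:girth}]
The head of an arc has in-degree, hence out-degree, at least one, so a walk that starts with an arc can be continued indefinitely; it repeats a vertex, and $G$ contains a cycle. Let $2k+2$ with $k\ge0$ be the length of a shortest cycle. If $k\ge1$, Theorem~\ref{thm:main} gives $|E|\le 2mn/(k+1)$. If $k=0$, the same bound $|E|\le 2mn$ holds because each pair $\{a,b\}$ carries at most two arcs. In both cases $2k+2\le 4mn/|E|$.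
\end{proof}

By \eqref{eq:blowup}, the bound of Corollary~\ref{cor:girth} equals the length $2k+2$ of a shortest cycle in the balanced blow-up of $C_{2k+2}$.

\section{The extremal digraphs}\label{sec:extremal}

The balanced blow-up of $C_{2k+2}$ is Eulerian, has no cycle of length at most $2k$, and has $2mn/(k+1)$ arcs, as shown in Section~\ref{sec:intro}. This proves one direction of Theorem~\ref{thm:extremal} and the sharpness of Theorem~\ref{thm:main}. For the other direction we must recover the classes from the equality $|E|=2mn/(k+1)$. In a blow-up every out-neighborhood is a class, and all vertices of a class have the same out-neighborhood. The next lemma extracts this local property, and only the first growth step is needed for it.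

\begin{lemma}\label{lem:rigid}
Let $k\ge2$, and suppose that $G$ has no cycle of length at most $2k$ and that $|E|=2mn/(k+1)$. Then:
\begin{enumerate}
\item[(a)] $d(b)=m/(k+1)$ for all $b\in B$, and $d(a)=n/(k+1)$ for all $a\in A$;
\item[(b)] any two out-neighbors of a common vertex have the same out-neighborhood.
\end{enumerate}
\end{lemma}

\begin{proof}
The hypotheses are symmetric in $A$ and $B$, so it suffices to prove (a) for the vertices of $B$ and (b) for a common vertex $w\in A$.

Here $e=mn/(k+1)>0$, so the two ends of \eqref{eq:cs} are equal and both inequalities in \eqref{eq:cs} are equalities. Equality in the Cauchy--Schwarz inequality gives $d(b)=e/n=m/(k+1)$ for all $b\in B$. The second equality says $(k+1)\delta=m$, which turns \eqref{eq:chain} into $s_k=2k\delta$. Now $s_k-s_1=2(k-1)\delta$ is the sum of the $k-1$ differences $s_{j+1}-s_j\ge2\delta$, so each of them equals $2\delta$. Since $k\ge 2$, the step $j=1$ is among them.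

Let $x,x'\in N^+(w)$. Every $y\in N^+(x')$ has $\operatorname{dist}(w,y)\le2$, so the equality case of Lemma~\ref{lem:growth} for $j=1$ and the arc $w\to x$ gives $N^+(x')\subseteq N^+(x)\cup N^-(x)$. With $x$ and $x'$ exchanged, it gives $N^+(x)\subseteq N^+(x')\cup N^-(x')$. Suppose $N^+(x)\ne N^+(x')$. The two sets have the same size by (a), so there are $y\in N^+(x')\setminus N^+(x)$ and $y'\in N^+(x)\setminus N^+(x')$. The two inclusions give $y\in N^-(x)$ and $y'\in N^-(x')$. Then $x'\to y\to x\to y'\to x'$ is a closed walk of length $4\le 2k$, a contradiction.
\end{proof}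

\begin{proof}[Proof of Theorem~\ref{thm:extremal}]
It remains to show that $G$ is the balanced blow-up if $|E|=2mn/(k+1)$. By Lemma~\ref{lem:rigid}(a), $m/(k+1)$ and $n/(k+1)$ are positive integers, and all out-neighborhoods are nonempty.

Fix $b_0\in B$ and let $A_1=N^+(b_0)$. By Lemma~\ref{lem:rigid}(b) the vertices of $A_1$ have a common out-neighborhood $B_1$. Since $B_1$ is the out-neighborhood of a vertex, its vertices have a common out-neighborhood $A_2$. Continuing, we obtain an infinite sequence $A_1,B_1,A_2,B_2,\dots$ with
\begin{equation}\label{eq:classes}
N^+(a)=B_i\ \text{ for }a\in A_i,\qquad N^+(b)=A_{i+1}\ \text{ for }b\in B_i,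
\end{equation}
and $|A_i|=m/(k+1)$, $|B_i|=n/(k+1)$ for all $i\ge1$.

Let $1\le j-i\le k$. We claim that $A_i\cap A_j=\emptyset$ and $B_i\cap B_j=\emptyset$. By \eqref{eq:classes}, every vertex of a set in the sequence has an arc to every vertex of the next set. If $a\in A_i\cap A_j$, start at $a\in A_i$, pass through one vertex of each of $B_i,A_{i+1},\dots,B_{j-1}$, and end at $a\in A_j$. This is a closed walk of length $2(j-i)\le 2k$, which is impossible. A vertex $b\in B_i\cap B_j$ gives a closed walk of the same length through $A_{i+1},B_{i+1},\dots,A_j$.

Thus $A_1,\dots,A_{k+1}$ are pairwise disjoint and have total size $m$, so they partition $A$; likewise $B_1,\dots,B_{k+1}$ are pairwise disjoint of total size $n$ and partition $B$. The set $A_{k+2}$ is disjoint from $A_2,\dots,A_{k+1}$, so $A_{k+2}\subseteq A_1$, and $A_{k+2}=A_1$ because the sizes agree. Now \eqref{eq:classes} for $i=1,\dots,k+1$ lists the out-neighborhood of every vertex of $G$, and these are the out-neighborhoods of the balanced blow-up of $C_{2k+2}$.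
\end{proof}

\begin{remark}\label{rem:k1}
The hypothesis $k\ge2$, used in Lemma~\ref{lem:rigid}(b), is needed. For $k=1$ the bound is $|E|\le mn$, and equality holds exactly when every pair $\{a,b\}$ carries one arc, that is, for the Eulerian orientations of $K_{m,n}$. These need not be blow-ups of $C_4$. Orient $K_{4,4}$ so that $b_1,b_2,b_3,b_4$ have the out-neighborhoods $\{a_1,a_2\}$, $\{a_3,a_4\}$, $\{a_1,a_3\}$, $\{a_2,a_4\}$. Each $a_i$ lies in exactly two of these sets, so every vertex has in-degree and out-degree $2$. The vertices of $B$ have four different out-neighborhoods, whereas in a blow-up of $C_4$ they have only two.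
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Disjoint cycles in Eulerian digraphs and the diameter of interchange graphs},
\texttt{https://pdfs.semanticscholar.org/\allowbreak f32f/\allowbreak 0ea469cfa393d2d80992997aabe54e1b140e.pdf}

\end{thebibliography}
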